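\title{The compactness cardinal for decomposing families of intervals can be singular}

\begin{abstract}
Let $\kappa_R$ be the least cardinal $\kappa$, if there is one, such that a family of intervals of a linear order splits into countably many families of pairwise disjoint intervals as soon as each of its subfamilies of size less than $\kappa$ does. Rado's Conjecture is the statement $\kappa_R=\aleph_2$. We show that $\kappa_R$ need not be regular. Given a strictly increasing sequence $\langle\kappa_i:i<\lambda\rangle$ of strongly compact cardinals, where $\lambda<\kappa_0$ is regular and either $\lambda\le\omega_1$ or CH holds, we force $\kappa_R=\sup_{i<\lambda}\kappa_i$ and $\operatorname{cf}(\kappa_R)=\lambda$. In particular, relative to infinitely many strongly compact cardinals, $\kappa_R$ can have countable cofinality. The proof attaches to the cardinals $\kappa_i$ trees that live on almost disjoint stationary subsets of $\omega_1$ and specializes their small parts by a ccc forcing.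
\end{abstract}

\section{The problem and the results}\label{sec:intro}

An \emph{interval} of a linearly ordered set $(L,<_L)$ is a convex subset $I\subseteq L$: if $a,c\in I$ and $a<_Lb<_Lc$, then $b\in I$. A family $\mathcal F$ of intervals of $L$ is \emph{decomposable} if it can be partitioned into countably many subfamilies, each consisting of pairwise disjoint intervals. Subfamilies and countable unions of decomposable families are decomposable. The empty interval can be given a class of its own, so we assume that all intervals are nonempty. For a cardinal $\kappa$ consider the statement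
\begin{quote}
$\mathsf{Int}(\kappa)$: every family of intervals of a linear order all of whose subfamilies of size $<\kappa$ are decomposable is decomposable.
\end{quote}
If $\kappa\le\kappa'$, the hypothesis of $\mathsf{Int}(\kappa')$ on a family implies that of $\mathsf{Int}(\kappa)$, so $\mathsf{Int}(\kappa)$ implies $\mathsf{Int}(\kappa')$. We let $\kappa_R$ be the least cardinal $\kappa$ with $\mathsf{Int}(\kappa)$, if there is one. It measures how large a subfamily one must inspect in order to detect that a family is not decomposable.

For a fixed finite number $n$ of classes in place of countably many, finite subfamilies suffice, by the compactness theorem of propositional logic. For countably many classes, countable subfamilies carry no information, since they are always decomposable with one interval in each class. On the other hand, the intervals $[0,\alpha)$ of $\omega_1$, for $0<\alpha<\omega_1$, all contain $0$, so a class of pairwise disjoint intervals contains at most one of them and the family is not decomposable. Thus $\mathsf{Int}(\kappa)$ fails for $\kappa\le\aleph_1$, and the first possible value of $\kappa_R$ is $\aleph_2$. \emph{Rado's Conjecture} is the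 statement $\kappa_R=\aleph_2$. It is equivalent to the statement that a tree can be decomposed into countably many antichains if and only if every subtree of size at most $\aleph_1$ can, and it is consistent relative to the consistency of the existence of a compact uncountable cardinal.

The following problem is posed in \cite{dichotomies}: \emph{is $\kappa_R$ a regular cardinal, and if not, can it have countable cofinality?} We read it as two questions.
\begin{enumerate}
\item[(a)] Does ZFC prove that $\kappa_R$, whenever it exists, is regular?
\item[(b)] If not, is it consistent with ZFC, possibly relative to large cardinals, that $\kappa_R$ exists and has countable cofinality?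
\end{enumerate}
Countable cofinality is singled out because decomposability is preserved by countable unions. For successor values this gives a restriction in ZFC, which is not needed for the main theorem.

\begin{proposition}\label{prop:successor}
If $\kappa_R$ exists, then $\kappa_R\ge\aleph_2$, and if $\kappa_R=\mu^+$, then $\operatorname{cf}(\mu)>\omega$.
\end{proposition}

\begin{proof}
The first statement was shown above. Let $\kappa_R=\mu^+$. Since $\mathsf{Int}(\mu)$ fails, there is a family $\mathcal F$ that is not decomposable while all its subfamilies of size $<\mu$ are. By $\mathsf{Int}(\mu^+)$, some subfamily $\mathcal F'$ of size $\le\mu$ is not decomposable, and its size must be exactly $\mu$. If $\operatorname{cf}(\mu)=\omega$, then $\mathcal F'$ is a countable union of families of size $<\mu$, each decomposable, a contradiction.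
\end{proof}

For $\kappa_R$ itself there is no such restriction.

\begin{theorem}\label{thm:main}
Let $\lambda$ be an infinite regular cardinal and let $\langle\kappa_i:i<\lambda\rangle$ be a strictly increasing sequence of strongly compact cardinals with $\lambda<\kappa_0$. Assume that $\lambda\le\omega_1$ or that CH holds. Then there is a set-forcing extension in which $\kappa_R$ exists, $\kappa_R=\sup_{i<\lambda}\kappa_i$, and $\operatorname{cf}(\kappa_R)=\lambda<\kappa_R$.
\end{theorem}

Applying the theorem with $\lambda=\omega$ to the first $\omega$ strongly compact cardinals, where no assumption on cardinal arithmetic is needed, we obtain the answers.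

\begin{corollary}\label{cor:answers}
If ZFC $+$ ``there are infinitely many strongly compact cardinals'' is consistent, then so is ZFC $+$ ``$\kappa_R$ exists and $\operatorname{cf}(\kappa_R)=\omega$''. Under this consistency assumption, the answer to \textup{(a)} is no and the answer to \textup{(b)} is yes.
\end{corollary}

Section~\ref{sec:trees} replaces families of intervals by trees, and Section~\ref{sec:plan} explains what a singular value of $\kappa_R$ requires and outlines the proof. We work in ZFC. In forcing, $q\le p$ means that $q$ is stronger than $p$.

\section{From intervals to trees}\label{sec:trees}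

A \emph{tree} is a partial order in which the set of predecessors of each element is well ordered; several minimal elements are allowed. The \emph{level} $\operatorname{lev}(t)$ of a node $t$ is the order type of $\{s:s<t\}$, and for $\xi\le\operatorname{lev}(t)$ we write $t|\xi$ for the unique node $\le t$ of level $\xi$. A tree has \emph{height $\le\omega_1$} if all levels of its nodes are countable ordinals; this holds if the tree has no uncountable chain. A subset $X$ of a tree, with the induced order, is again a tree. It is \emph{special} if it is a union of countably many antichains, or equivalently if some $c:X\to\omega$ \emph{specializes} it: $c(x)\ne c(y)$ whenever $x<y$. Subsets and countable unions of special sets are special, and an uncountable chain is not special. We also use the following remark: if $\varphi:X\to X'$ is \emph{strictly increasing}, meaning that $x<y$ implies $\varphi(x)<\varphi(y)$, and $c$ specializes $X'$, then $c\circ\varphi$ specializes $X$. The tree version of $\mathsf{Int}(\kappa)$ is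
\begin{quote}
$\mathsf{Tree}(\kappa)$: every tree all of whose subsets of size $<\kappa$ are special is special.
\end{quote}

A tree is turned into a family of intervals by listing it depth first: the cone above each node becomes an interval. For a root $r$ with two successors $a,b$, the order is $r<_La<_Lb$ and the intervals are $\{r,a,b\}$, $\{a\}$, $\{b\}$.

\begin{lemma}\label{lem:cones}
For every tree $T$ there are distinct intervals $I_t$, $t\in T$, of a linear order such that $I_s\cap I_t\ne\emptyset$ if and only if $s$ and $t$ are comparable. Hence $X\subseteq T$ is special if and only if $\{I_t:t\in X\}$ is decomposable, and $\mathsf{Int}(\kappa)$ implies $\mathsf{Tree}(\kappa)$ for every $\kappa$.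
\end{lemma}

\begin{proof}
Fix a well-order $\triangleleft$ of $T$ and identify $t$ with the sequence $\langle t|\xi:\xi\le\operatorname{lev}(t)\rangle$. The identification is injective, and $s<t$ if and only if the sequence of $s$ is a proper initial segment of that of $t$. Let $<_L$ be the lexicographic order of these sequences with respect to $\triangleleft$, with proper initial segments coming first; it is a linear order. Explicitly, $s<_Lt$ if $s<t$, or if $s,t$ are incomparable and $s|\xi\triangleleft t|\xi$ for the least $\xi$ with $s|\xi\ne t|\xi$. Let $I_t=\{s\in T:t\le s\}$. Its $<_L$-least element is $t$, so the sets $I_t$ are distinct.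

To see that $I_t$ is convex, let $s,s'\ge t$ and $s<_Lx<_Ls'$. If $x<t$, then $x<s$ and so $x<_Ls$, which is false. If $x$ is incomparable with $t$, let $\xi$ be least with $x|\xi\ne t|\xi$. Since $s|\zeta=s'|\zeta=t|\zeta$ for $\zeta\le\xi$, the sequence of $x$ first differs from those of $s$ and $s'$ at $\xi$, and both comparisons are decided by comparing $x|\xi$ with $t|\xi$. So $x$ lies on the same side of $s$ and of $s'$, which is false. Hence $x\ge t$.

If $x\in I_s\cap I_t$, then $s,t\le x$ are comparable, and if $s\le t$, then $t\in I_s\cap I_t$. So antichains of $T$ correspond to families of pairwise disjoint intervals $I_t$, which gives the last sentence of the lemma.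
\end{proof}

In the other direction, the difficulty is that two intervals can overlap without one containing the other. The proof shows that each interval has only countably many neighbors that it does not contain, and removes the intervals in stages, in countable batches closed under passing to such neighbors. An interval removed later is then either inside or disjoint from an interval removed earlier, and this is a tree structure.

\begin{lemma}\label{lem:equivalence}
For $\kappa\ge\aleph_2$, $\mathsf{Tree}(\kappa)$ implies $\mathsf{Int}(\kappa)$.
\end{lemma}

\begin{proof}
Let every subfamily of $\mathcal F$ of size $<\kappa$ be decomposable. Every pairwise intersecting subfamily of $\mathcal F$ is countable: otherwise it would contain a pairwise intersecting family of size $\aleph_1<\kappa$, which is decomposable only if countable. This is where $\kappa\ge\aleph_2$ is used. For $I\in\mathcal F$ let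
\[
D(I)=\{J\in\mathcal F: J\cap I\ne\emptyset,\ J\not\subseteq I\}.
\]

\emph{$D(I)$ is countable.} Each $J\in D(I)$ contains a point of $I$ and a point outside $I$, and by convexity of $I$ the latter lies above all of $I$ or below all of $I$. Let $J,J'$ be of the first kind, with $x,y\in J$, $x',y'\in J'$, $x,x'\in I$, the points $y,y'$ above $I$, and say $x\le_Lx'$. Then $x\le_Lx'<_Ly$, so $x'\in J\cap J'$. The members of $D(I)$ of the first kind are therefore pairwise intersecting, hence countably many, and the same argument in the reversed order handles the second kind.

\emph{The stages.} Define a decreasing sequence $\mathcal F_\xi$ with $\mathcal F_0=\mathcal F$ and intersections at limit stages. Given $\mathcal F_\xi$, consider the graph on $\mathcal F_\xi$ joining intersecting intervals. For each connected component $K$ choose $I_K\in K$ and let $b_K$ be the smallest set containing $I_K$ and containing $D(I)\cap\mathcal F_\xi$ for each of its members $I$. Then $b_K$ is countable and $b_K\subseteq K$. Put $\mathcal F_{\xi+1}=\mathcal F_\xi\setminus\bigcup_Kb_K$. The sequence decreases strictly until it reaches $\emptyset$, and the least stage omitting a given $I$ is a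 successor $\xi(I)+1$. So each $I\in\mathcal F$ lies in exactly one batch $b_K$, formed at stage $\xi(I)$. We claim:
\begin{equation}\label{eq:nesting}
\text{if } \xi(I)<\xi(J) \text{ and } I\cap J\ne\emptyset, \text{ then } J\subseteq I.
\end{equation}
Indeed, let $I\in b_K$ at stage $\xi=\xi(I)$. Then $J\in\mathcal F_{\xi+1}$, so $J\in\mathcal F_\xi\setminus b_K$, so $J\notin D(I)$, and since $J$ meets $I$ this means $J\subseteq I$.

\emph{The trees.} Fix an injection of each batch into $\omega$, and let $\mathcal F^n$ be the set of intervals that receive the number $n$. On $\mathcal F^n$ let $I\prec J$ mean that $\xi(I)<\xi(J)$ and $I\cap J\ne\emptyset$. Distinct intersecting $I,J\in\mathcal F^n$ have $\xi(I)\ne\xi(J)$, for otherwise they would lie in the same component, hence in the same batch, with the same number. So distinct members of $\mathcal F^n$ intersect if and only if they are $\prec$-comparable. By \eqref{eq:nesting}, $I\prec J\prec J'$ gives $J'\subseteq J\subseteq I$, so $\prec$ is transitive; and $I,I'\prec J$ gives $J\subseteq I\cap I'$, so $I,I'$ are equal or comparable. The relation $\prec$ is well founded because it increases $\xi(\cdot)$. Thus $(\mathcal F^n,\prec)$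 is a tree whose antichains are the pairwise disjoint subfamilies. Its subsets of size $<\kappa$ are special, so by $\mathsf{Tree}(\kappa)$ it is special. Hence each $\mathcal F^n$ is decomposable, and so is $\mathcal F=\bigcup_n\mathcal F^n$.
\end{proof}

From now on we work with trees only.

\section{What a singular value requires}\label{sec:plan}

\subsection*{Compactness from an elementary embedding}
An uncountable cardinal $\kappa$ is \emph{strongly compact} if for every cardinal $\mu\ge\kappa$ there is a $\kappa$-complete ultrafilter $\mathcal W$ on $\mathcal P_\kappa(\mu)=\{x\subseteq\mu:|x|<\kappa\}$ that is \emph{fine}: $\{x:\alpha\in x\}\in\mathcal W$ for every $\alpha<\mu$. Such a $\kappa$ is inaccessible. Let $j:V\to M$ be the ultrapower embedding by $\mathcal W$, with $M$ transitive. We use two standard properties.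
\begin{enumerate}
\item[(J1)] If $|x|<\kappa$, then $j(x)=j''x$. Consequently $j$ is the identity on $V_\kappa$.
\item[(J2)] There is $Y\in M$ with $j''\mu\subseteq Y\subseteq j(\mu)$ and $M\models|Y|<j(\kappa)$.
\end{enumerate}
Property (J1) follows from $\kappa$-completeness, and its second part by induction on rank. In (J2), $Y$ is the class of the identity function on $\mathcal P_\kappa(\mu)$, and $j''\mu\subseteq Y$ is fineness. The set $Y$ is small from the point of view of $M$ and yet covers a copy of $\mu$; this is what yields compactness.

\begin{lemma}\label{lem:pullback}
Let $j:W\to W'$ be an elementary embedding between transitive class models of ZFC, let $\kappa$ be a cardinal of $W$, and let $U\in W$ be a tree whose underlying set is an ordinal $\mu$. Suppose that $j\restriction\mu$ is a set and that $Y\in W'$ satisfies $j''\mu\subseteq Y\subseteq j(\mu)$ and $W'\models|Y|<j(\kappa)$. If $U$ is not special, then $W\models$ ``$U$ has a nonspecial subset of size $<\kappa$''.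
\end{lemma}

\begin{proof}
By elementarity $j\restriction\mu$ is a strictly increasing map from $U$ to the subset $Y$ of the tree $j(U)$. If some $F\in W'$ specialized $Y$, then $F\circ(j\restriction\mu)$ would specialize $U$. So in $W'$ the tree $j(U)$ has a nonspecial subset of size $<j(\kappa)$, and elementarity gives the conclusion.
\end{proof}

The hypothesis is that $U$ is nonspecial in the universe in which $j$ lives, which may be larger than $W$. With $W=V$ the lemma shows that $\mathsf{Tree}(\kappa)$ holds when $\kappa$ is strongly compact: a nonspecial tree may be taken to live on a cardinal $\mu$, there is nothing to prove if $\mu<\kappa$, and otherwise (J2) applies. So in the ground model of Theorem~\ref{thm:main} we have $\kappa_R\le\kappa_0$. The forcing has to destroy compactness at every $\kappa_i$ and keep it at the supremum.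

\subsection*{An obstacle: products}
Let $\kappa=\sup_{i<\lambda}\kappa_i$ with $\aleph_2\le\kappa_i$ strictly increasing and $\lambda$ a limit ordinal. If $\kappa_R=\kappa$, there are nonspecial trees $T_i$ all of whose subsets of size $<\kappa_i$ are special. Let $\bigotimes_iT_i$ be the set of sequences $\langle t_i:i<\lambda\rangle$ of nodes $t_i\in T_i$ of one common level, ordered coordinatewise. It is a tree, since the predecessors of $\langle t_i\rangle$ are the sequences $\langle t_i|\xi\rangle$, and each projection to $T_i$ is strictly increasing. A subset of size $<\kappa$ has size $<\kappa_i$ for some $i$, so its projection to $T_i$ is special and the subset is special. By $\mathsf{Tree}(\kappa)$ the whole product must then be special. When all factors equal one nonspecial tree $T$, the product is nonspecial, as it contains a diagonal copy of $T$. If a product of countably many nonspecial trees were always nonspecial, $\kappa_R$ could not have countable cofinality, and one might guess the answer to (b) is no. In the model we build, the trees $T_i$ are nonspecial for disjoint reasons, and already $T_i\otimes T_{i'}$ is special for $i\ne i'$ (Remark~\ref{rem:product}).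

\subsection*{Outline}
We first add stationary sets $A_i\subseteq\omega_1$, $i<\lambda$, with bounded pairwise intersections, by a small forcing that keeps the $\kappa_i$ strongly compact. We define trees $T_i$ such that $T_i$ is the increasing union of subtrees $T_{i,\beta}$, $\beta<\kappa_i$, and such that the nonspecialness of $T_i$ is concentrated on levels in $A_i$. The final model is obtained by a ccc forcing $\mathbb Q$ with finite conditions that specializes every $T_{i,\beta}$. Two things have to be proved.

First, $\mathbb Q$ does not specialize $T_i$. Second, a nonspecial tree $U$ of the extension $V[G]$ has a small nonspecial subset. For this we lift an embedding $j$ as above to $V[G]$, which requires a further forcing, the quotient $\Pi$ of $j(\mathbb Q)$ by $G$, and Lemma~\ref{lem:pullback} applies if $\Pi$ does not specialize $U$. When $j$ is associated with $\kappa_m$, the quotient adds nothing at indices $i<m$ and specializes new trees attached to $A_i$ for $i\ge m$. Since the $A_i$ are almost disjoint, $m$ can be chosen so that $U$ is nonspecial on levels outside these $A_i$.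

Both parts are instances of one preservation lemma (Lemma~\ref{lem:preservation}), and Example~\ref{ex:two} shows it at work for two trees.

\section{Specializing with finite conditions, and what it preserves}\label{sec:forcing}

\subsection*{Elementary submodels}
Throughout, $\theta$ is a regular cardinal large enough that $H(\theta)$, the collection of sets of hereditary size $<\theta$, contains all sets under discussion. A \emph{structure} is an expansion $\mathfrak A$ of $(H(\theta),\in,\triangleleft)$ in a countable language, where $\triangleleft$ is a well-order of $H(\theta)$; it \emph{names} $x$ if it has a constant for $x$. A \emph{model} is a countable elementary submodel $N$ of a structure $\mathfrak A$. We use the following standard facts: every element of $H(\theta)$ definable in $\mathfrak A$ from parameters in $N$ lies in $N$; in particular $\omega\subseteq N$ and finite subsets of $N$ are elements of $N$; if $x\in N$ is countable, then $x\subseteq N$; and $\delta=N\cap\omega_1$ is a nonzero countable limit ordinal. The set of ordinals $N\cap\omega_1$, for countable $N\prec\mathfrak A$, contains a club. If $\mathfrak A'$ expands $\mathfrak A$ and $N\prec\mathfrak A'$,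 then $N\prec\mathfrak A$; so when we look for a suitable $N\prec\mathfrak A$ we may assume that $\mathfrak A$ names any finitely many given sets.

\subsection*{The forcing}
Let $\mathbb S=\langle S_e:e\in E\rangle$ be a family of trees of height $\le\omega_1$. An \emph{atom} is a triple $(e,t,c)$ with $e\in E$, $t\in S_e$, $c<\omega$; it promises that $t$ receives color $c$ in $S_e$. Atoms $(e,t,c)$ and $(e,t',c')$ with the same index \emph{conflict} if $t=t'$ and $c\ne c'$, or if $t\ne t'$ are comparable and $c=c'$. Atoms with different indices do not conflict. Let $\mathbb Q(\mathbb S)$ be the set of finite conflict-free sets of atoms, ordered by reverse inclusion. Conditions $q,q'$ are compatible if and only if $q\cup q'$ is conflict-free, which is a condition on \emph{pairs} of atoms. If $G$ is generic, any two atoms of $\bigcup G$ lie in one condition and so do not conflict. For each $(e,t)$ the conditions containing an atom $(e,t,c)$ are dense, because a new node can be given a color not yet used. Hence $f_e=\{(t,c):(e,t,c)\in\bigcup G\}$ is a total function specializing $S_e$.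

\begin{lemma}[Baumgartner--Malitz--Reinhardt]\label{lem:ccc}
If no $S_e$ has an uncountable chain, then $\mathbb Q(\mathbb S)$ is ccc.
\end{lemma}

\begin{proof}
Suppose $\{q_\alpha:\alpha<\omega_1\}$ is an antichain of distinct conditions. The \emph{support} of a condition is the finite set of pairs $(e,t)$ occurring in it. By the $\Delta$-system lemma and counting we may assume that the supports form a $\Delta$-system, that all $q_\alpha$ assign the same colors on the root, and that each $q_\alpha$ has exactly $n$ pairs $(e^\alpha_k,t^\alpha_k)$, $k<n$, off the root. Let $\alpha\ne\beta$. Some atom of $q_\alpha$ conflicts with some atom of $q_\beta$. Neither is supported on the root, since such atoms belong to both conditions. Pairs off the root in $q_\alpha$ and in $q_\beta$ are different, so for some $k,l<n$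
\begin{equation}\label{eq:ccc}
e^\alpha_k=e^\beta_l \quad\text{and}\quad t^\alpha_k,\ t^\beta_l \text{ are distinct and comparable.}
\end{equation}
Let $\mathcal U$ be an ultrafilter on $\omega_1$ containing no countable set. For each $\alpha$ there is a pair $(k_\alpha,l_\alpha)$ such that \eqref{eq:ccc} holds with this pair for $\mathcal U$-many $\beta$. The node $t^\alpha_{k_\alpha}$ has countably many predecessors, and the pairs $(e^\beta_{l_\alpha},t^\beta_{l_\alpha})$ are distinct for distinct $\beta$; so $t^\alpha_{k_\alpha}<t^\beta_{l_\alpha}$ for $\mathcal U$-many $\beta$. Fix an uncountable $\Gamma\subseteq\omega_1$ on which $(k_\alpha,l_\alpha)=(k,l)$ is constant. For $\alpha,\alpha'\in\Gamma$ there is $\beta$ with $e^\alpha_k=e^\beta_l=e^{\alpha'}_k$ and $t^\alpha_k,t^{\alpha'}_k<t^\beta_l$, so $t^\alpha_k$ and $t^{\alpha'}_k$ are comparable nodes of one tree. Thus $\{t^\alpha_k:\alpha\in\Gamma\}$ is an uncountable chain in a single $S_e$, a contradiction.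
\end{proof}

\subsection*{Reflecting nodes and tame indices}
We want to show that $\mathbb Q(\mathbb S)$ does not specialize a given tree $U$. If $\dot f$ is a name for a function $U\to\omega$, we need nodes $s<u$ and compatible conditions forcing the same value to $\dot f(s)$ and $\dot f(u)$. The plan is to fix a model $N$, a node $u$ outside $N$ and a condition $q$ deciding $\dot f(u)$, and to find inside $N$ a copy $(s,q')$ of $(u,q)$. One property of $u$ guarantees that $s$ can be taken below $u$, and one property of $\mathbb S$ guarantees that $q'$ can be taken compatible with $q$.

\begin{definition}\label{def:tame}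
Let $N$ be a model and $\delta=N\cap\omega_1$.
\begin{enumerate}
\item[(a)] Let $U\in N$ be a tree. A node $u\in U$ is \emph{$N$-reflecting} if every $B\in N$ with $u\in B\subseteq U$ contains some $s\in N$ with $s<u$.
\item[(b)] Let $\mathbb S\in N$. An index $e\in E\cap N$ is \emph{$N$-tame} if there is no $t\in S_e$ with $\operatorname{lev}(t)\ge\delta$ and $t|\xi\in N$ for all $\xi<\delta$.
\end{enumerate}
\end{definition}

If $e\in E\cap N$ and $t\in S_e\cap N$, then $\operatorname{lev}(t)\in N\cap\omega_1=\delta$ and all predecessors $t|\xi$ of $t$ lie in $N$. So $S_e\cap N$ is a downward closed part of $S_e$ below level $\delta$, and tameness says that no branch of height $\delta$ through this part has an upper bound in $S_e$.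

Consider a condition with one atom, $q=\{(e,t,c)\}$, where $e\in N$ and $t\notin N$. An atom in $N$ that conflicts with $q$ has the form $(e,s,c)$ with $s<t$, since $s\ne t$, and $t<s$ would put $t$ in $N$. The predecessors of $t$ in $N$ form an initial segment $\{t|\xi:\xi<\zeta\}$ with $\zeta\le\delta$, and tameness gives $\zeta<\delta$, so $\zeta\in N$. Then $\mathfrak B=\{\{(e,t',c')\}:\operatorname{lev}(t')\ge\zeta\}$ belongs to $N$, contains $q$, and each member of $\mathfrak B\cap N$ is compatible with $q$. Without tameness such a $\mathfrak B$ need not exist: if $t$ is $N$-reflecting in $S_e$ and $q\in\mathfrak B\in N$, then $\{s:\{(e,s,c)\}\in\mathfrak B\}$ is a set in $N$ containing $t$, so it contains some $s<t$ in $N$, and $\{(e,s,c)\}\in\mathfrak B\cap N$ conflicts with $q$.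

With several atoms there is one new point: a node $t_k\notin N$ may have level below the ordinal $\zeta_l$ of another node $t_l$. The chain $\{t_l|\xi:\xi<\zeta_l\}$ is a subset of $N$ but need not be an element of $N$, so $\mathfrak B$ cannot mention it. It can mention the single node of that chain at the level of $t_k$.

\begin{lemma}[Amalgamation]\label{lem:amalgamation}
Let $N$ be a model with $\mathbb S\in N$ such that every $e\in E\cap N$ is $N$-tame, and let $q\in\mathbb Q(\mathbb S)$. There is $\mathfrak B\in N$ with $q\in\mathfrak B\subseteq\mathbb Q(\mathbb S)$ such that every $q'\in\mathfrak B\cap N$ is compatible with $q$.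
\end{lemma}

\begin{proof}
Let $\delta=N\cap\omega_1$, $\bar q=q\cap N$ and $q\setminus N=\{x_1,\dots,x_n\}$ with $x_k=(e_k,t_k,c_k)$. Let $F=\{e_1,\dots,e_n\}\cap N$. If $e_k\in F$, then $t_k\notin N$, since otherwise $x_k\in N$. For such $k$ let $C_k=\{s\in S_{e_k}\cap N:s<t_k\}$. As above, $C_k=\{t_k|\xi:\xi<\zeta_k\}$ for an ordinal $\zeta_k\le\operatorname{lev}(t_k)$ with $\zeta_k\le\delta$; if $\zeta_k=\delta$, then $t_k$ contradicts the tameness of $e_k$, so $\zeta_k<\delta$.

Let $\mathfrak B$ be the set of $q'\in\mathbb Q(\mathbb S)$ that can be written as $q'=\bar q\cup\{x'_1,\dots,x'_n\}$, with $x'_k=(e'_k,t'_k,c'_k)$, so that for each $k$: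
\begin{enumerate}
\item[(1)] if $e_k\notin F$, then $e'_k\notin F$;
\item[(2)] if $e_k\in F$, then $e'_k=e_k$, and for each $l$ with $e_l=e_k$: if $\operatorname{lev}(t_k)\ge\zeta_l$, then $\operatorname{lev}(t'_k)\ge\zeta_l$; if $\operatorname{lev}(t_k)<\zeta_l$, then $\operatorname{lev}(t'_k)=\operatorname{lev}(t_k)$ and $t'_k\ne t_l|\operatorname{lev}(t_k)$.
\end{enumerate}
Once it is fixed which case applies to each $k$ and each pair $(k,l)$, the definition has finitely many parameters: $\mathbb S$, $\bar q$, $F$ and its elements, ordinals below $\delta$, and nodes $t_l|\operatorname{lev}(t_k)\in C_l$. All lie in $N$, so $\mathfrak B\in N$. Also $q\in\mathfrak B$, with $x'_k=x_k$: the only clause to check is $t_k\ne t_l|\operatorname{lev}(t_k)$, and it holds because the right side is in $N$ and the left side is not.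

Let $q'\in\mathfrak B\cap N$, so $q'\subseteq N$, and suppose that $x'=(e,t',c')\in q'$ conflicts with $x=(e,t,c)\in q$. If $x\in N$, then $x\in\bar q\subseteq q'$, which is impossible as $q'$ is conflict-free. So $x=x_l$ for some $l$. Since $x'\in N$, we have $e_l=e\in F$, $t=t_l\notin N$ and $t'\in N$. Thus $t\ne t'$, the two nodes are comparable, and $t<t'$ would give $t\in N$. Hence $t'\in C_l$. Since $q$ is conflict-free, $x'\notin\bar q$, so $x'=x'_k$ for some $k$. As $e'_k=e\in F$, clause (1) gives $e_k\in F$, and then (2) gives $e_k=e'_k=e_l$. If $\operatorname{lev}(t_k)\ge\zeta_l$, then $\operatorname{lev}(t')\ge\zeta_l$, while nodes of $C_l$ have level $<\zeta_l$. If $\operatorname{lev}(t_k)<\zeta_l$, then $t'$ has level $\operatorname{lev}(t_k)$ and differs from the only node of $C_l$ at that level. In both cases $t'\notin C_l$, a contradiction.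
\end{proof}

The preservation lemma is stated for a forcing $\mathbb P$ whose compatibility is controlled by $\mathbb Q(\mathbb S)$, because it will be applied both to $\mathbb Q(\mathbb S)$ itself, with $\pi$ the identity, and to a quotient.

\begin{lemma}[Preservation]\label{lem:preservation}
Let $U$ be a tree, $\mathbb P$ a forcing, and $\pi:\mathbb P\to\mathbb Q(\mathbb S)$ a map such that $r,r'\in\mathbb P$ are compatible whenever $\pi(r),\pi(r')$ are compatible. Suppose that for every structure $\mathfrak A$ there are a countable $N\prec\mathfrak A$ with $U,\mathbb S\in N$ and an $N$-reflecting node $u\in U$ such that every $e\in E\cap N$ is $N$-tame. Then $\mathbb P$ forces that $U$ is not special.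
\end{lemma}

\begin{proof}
Suppose $r_0$ forces that $\dot f:U\to\omega$ specializes $U$. Let $R=\{(r,s,c)\in\mathbb P\times U\times\omega:r\Vdash\dot f(s)=c\}$, take a structure naming $\mathbb P,\pi,R$, and let $N,u$ be as in the hypothesis. Choose $r_u\le r_0$ and $c$ with $r_u\Vdash\dot f(u)=c$. Let $\mathfrak B\in N$ be given by Lemma~\ref{lem:amalgamation} for $q=\pi(r_u)$. The set
\[
B=\{s\in U:\text{there is } r\in\mathbb P \text{ with } \pi(r)\in\mathfrak B \text{ and } (r,s,c)\in R\}
\]
is in $N$ and contains $u$. Since $u$ is $N$-reflecting, there is $s\in B\cap N$ with $s<u$, and by elementarity a witness $r_s\in N$ for $s\in B$. Then $\pi(r_s)\in\mathfrak B\cap N$ is compatible with $\pi(r_u)$, so $r_s$ and $r_u$ have a common extension. It extends $r_0$ and forces $\dot f(s)=c=\dot f(u)$ with $s<u$, a contradiction.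
\end{proof}

\section{Trees of continuous chains}\label{sec:chains}

We need trees for which both reflecting nodes and tameness can be read off from the model $N$. Let $\nu\ge\omega_1$ be an ordinal and let $X$ be a set of countable subsets $a$ of $\nu$ such that $a\cap\omega_1$ is an ordinal. The \emph{trace} of $X$ is $\operatorname{tr}(X)=\{a\cap\omega_1:a\in X\}$. Let $T(\nu,X)$ be the set of sequences $t=\langle a_\xi:\xi\le\eta\rangle$, $\eta<\omega_1$, such that
\begin{enumerate}
\item[(T1)] each $a_\xi$ is a countable subset of $\nu$, each $a_\xi\cap\omega_1$ is an ordinal, and for $\xi<\xi'\le\eta$ we have $a_\xi\subseteq a_{\xi'}$ and $a_\xi\cap\omega_1<a_{\xi'}\cap\omega_1$;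
\item[(T2)] for nonzero limit $\xi\le\eta$ we have $a_\xi=\bigcup_{\zeta<\xi}a_\zeta$ and $a_\xi\in X$.
\end{enumerate}
Ordered by end-extension, $T(\nu,X)$ is a tree of height $\le\omega_1$ with $\operatorname{lev}(t)=\eta$ and $t|\xi=\langle a_\zeta:\zeta\le\xi\rangle$. We write $\operatorname{top}(t)=a_\eta$. Successor steps are free; only limit steps are restricted by $X$.

\begin{lemma}\label{lem:chains}
Let $T=T(\nu,X)$.
\begin{enumerate}
\item[(a)] If $\omega_1\setminus\operatorname{tr}(X)$ is stationary, then $T$ has no uncountable chain.
\item[(b)] Let $N$ be a model and $\delta=N\cap\omega_1$. If $t=\langle a_\xi:\xi\le\eta\rangle\in T$, $\eta\ge\delta$, and $t|\xi\in N$ for all $\xi<\delta$, then $a_\delta\subseteq N$, $a_\delta\in X$ and $a_\delta\cap\omega_1=\delta$; in particular $\delta\in\operatorname{tr}(X)$.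
\item[(c)] Let $N$ be a model with $\nu,X\in N$ and $N\cap\nu\in X$. Then $T$ has an $N$-reflecting node.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The union of an uncountable chain is a sequence $\langle a_\xi:\xi<\omega_1\rangle$. The ordinals $a_\xi\cap\omega_1$ increase strictly and continuously, so $\{a_\xi\cap\omega_1:\xi \text{ a nonzero limit}\}$ is a club contained in $\operatorname{tr}(X)$.

(b) For $\xi<\delta$ the set $a_\xi=\operatorname{top}(t|\xi)$ is a countable element of $N$, so $a_\xi\subseteq N$ and $a_\xi\cap\omega_1\in N\cap\omega_1=\delta$; also $\xi\le a_\xi\cap\omega_1$ by (T1). Since $\delta$ is a nonzero limit, (T2) gives $a_\delta=\bigcup_{\xi<\delta}a_\xi\subseteq N$, $a_\delta\in X$, and $a_\delta\cap\omega_1=\sup_{\xi<\delta}(a_\xi\cap\omega_1)=\delta$.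

(c) Let $\delta=N\cap\omega_1$. Enumerate $N\cap\nu=\{\gamma_k:k<\omega\}$ and list the subsets of $T$ that belong to $N$ as $B_k$, $k<\omega$. We build $t_0<t_1<\cdots$ in $T\cap N$, starting with $t_0=\langle\omega\rangle$. Given $t_k$, if some element of $B_k$ strictly extends $t_k$, let $s_k\in B_k\cap N$ be one, which exists by elementarity; otherwise let $s_k=t_k$. Choose $\rho<\delta$ larger than $\operatorname{top}(s_k)\cap\omega_1$, and larger than $\gamma_k$ if $\gamma_k<\omega_1$. Let $a=\operatorname{top}(s_k)\cup\{\gamma_k\}\cup\rho$, so $a\cap\omega_1=\rho$, and let $t_{k+1}$ be $s_k$ followed by $a$. This is a successor step, so $t_{k+1}\in T\cap N$. The sets $\operatorname{top}(t_k)$ are countable elements of $N$, hence subsets of $N\cap\nu$, and they contain every $\gamma_k$; so their union is $N\cap\nu\in X$. The union of the sequences $t_k$ has limit length, and following it by $N\cap\nu$ gives a node $t\in T$ above all $t_k$. If $B\in N$ and $t\in B\subseteq T$, then $B=B_k$ for some $k$, and $t$ is an element of $B_k$ strictly extending $t_k$. So $s_k\in B\cap N$, and $s_k<t_{k+1}<t$.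
\end{proof}

Part (b) concerns a single sequence satisfying (T1) and (T2), and it does not require $\nu,X\in N$. These clauses persist from an inner model with the same $\omega_1$ to the universe. So (b) applies also to nodes of a tree $T(\nu,X)$ computed in such an inner model.

\begin{example}[Two trees]\label{ex:two}
Let $A,A'$ be disjoint stationary subsets of $\omega_1$. Regarding ordinals as sets, put $T(A)=T(\omega_1,A)$; its nodes are the strictly increasing continuous sequences of countable ordinals, of countable successor length, whose terms at limit positions lie in $A$, and $\operatorname{tr}(A)=A$. Let $\mathbb S$ be the family with the single tree $T(A')$. By Lemmas~\ref{lem:chains}(a) and \ref{lem:ccc}, $\mathbb Q(\mathbb S)$ is ccc, and it specializes $T(A')$. It does not specialize $T(A)$. Indeed, given a structure $\mathfrak A$ naming $A,A',\mathbb S$, stationarity of $A$ gives a countable $N\prec\mathfrak A$ with $\delta=N\cap\omega_1\in A$. By (c), $T(A)$ has an $N$-reflecting node. If the single index were not $N$-tame, (b) would give $\delta\in A'$, against disjointness. Lemma~\ref{lem:preservation} applies.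
\end{example}

The example shows how disjoint traces protect one tree from the specialization of another. It does not show how to protect a tree from the specialization of its own small parts, which have the same trace. The trace alone cannot do this. If $A$ consists of infinite ordinals and $X$ is the set of all countable $a\subseteq\nu$ with $a\cap\omega_1\in A$, then $T(A)$ is the part of $T(\nu,X)$ where $\operatorname{top}(t)\subseteq\omega_1$, and $\langle a_\xi\rangle\mapsto\langle a_\xi\cap\omega_1\rangle$ is a strictly increasing map $T(\nu,X)\to T(A)$; so specializing this part specializes the whole tree. We need $X$ to contain $N\cap\nu$ for many models $N$, but to contain no subset $a$ of $N\cap\beta$, for $\beta\in N\cap\nu$, with $a\cap\omega_1=N\cap\omega_1$. Such an $a$ has smaller order type than $N\cap\nu$. It therefore suffices that the order type of $a\in X$ be determined by $a\cap\omega_1$, and the next section forces a function $o$ that predicts it.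

\section{The preparatory extension}\label{sec:ground}

Let $V_0$ be a model satisfying the hypotheses of Theorem~\ref{thm:main}. In $V_0$ let $\mathbb A$ be the set of triples $(y,d,o)$ where $y$ is a countable partial function from $\lambda\times\omega_1$ to $2$, and $d,o$ are functions whose common domain is a countable ordinal, with $d(\delta)\subseteq\delta$ and $o(\delta)<\omega_1$. The order is coordinatewise extension. The coordinate $y$ adds subsets $Y_i$ of $\omega_1$; the value $d(\delta)$ is a guess at $Y_i\cap\delta$, which for large $\delta$ is correct for at most one of two given indices; and $o(\delta)$ is a guess at an order type. The forcing $\mathbb A$ is $\sigma$-closed, by taking unions, so it preserves $\omega_1$. Since $\kappa_0$ is inaccessible and $\lambda<\kappa_0$, we have $|\mathbb A|<\kappa_0$. Let $g$ be $\mathbb A$-generic over $V_0$ and $V=V_0[g]$.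

\begin{lemma}\label{lem:ground}
In $V$, $\lambda$ is regular and every $\kappa_i$ is strongly compact.
\end{lemma}

\begin{proof}
If $\lambda\le\omega_1$, then $\lambda$ remains regular because $\omega_1$ is preserved. Let $\lambda\ge\omega_2$, so CH holds in $V_0$. Given $\aleph_2$ conditions, CH and the $\Delta$-system lemma for countable sets give $\aleph_2$ of them whose sets $\operatorname{dom}(y)$ form a $\Delta$-system. There are $2^{\aleph_0}=\aleph_1$ possible restrictions of $y$ to the root and $\aleph_1^{\aleph_0}=\aleph_1$ possible pairs $(d,o)$, so two of the conditions are compatible. Thus $\mathbb A$ has the $\aleph_2$-chain condition and $\lambda$ remains regular.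

The second statement is the L\'evy--Solovay argument. Let $\kappa=\kappa_i$. Since $|\mathbb A|<\kappa$, the cardinal $\kappa$ is preserved. Let $\mu\ge\kappa$ be a cardinal of $V$, let $P=\mathcal P_\kappa(\mu)^{V_0}\subseteq\mathcal P_\kappa(\mu)^V$, and let $\mathcal W\in V_0$ be a fine $\kappa$-complete ultrafilter on $P$. We claim that every $h:P\to\gamma$ in $V$ with $\gamma<\kappa$ is constant on a set in $\mathcal W$. Let $p\Vdash\dot h:P\to\gamma$. In $V_0$ choose for each $x\in P$ some $p_x\le p$ and $\alpha_x<\gamma$ with $p_x\Vdash\dot h(x)=\alpha_x$. As $|\mathbb A\times\gamma|<\kappa$, the pair $(p_x,\alpha_x)$ takes a constant value $(p^*,\alpha^*)$ on a set $Z\in\mathcal W$, and $p^*\le p$ forces that $\dot h$ is constant on $Z$. The claim follows by density.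

In $V$ let $\mathcal W^*$ be the filter of subsets of $\mathcal P_\kappa(\mu)$ that contain a member of $\mathcal W$. It is fine. It is an ultrafilter, by the claim applied to characteristic functions restricted to $P$. Given $Z_\alpha\in\mathcal W^*$ for $\alpha<\gamma<\kappa$, let $h(x)$ be the least $\alpha$ with $x\notin Z_\alpha$, and $h(x)=\gamma$ if there is none. Then $h$ is constant on some $Z\in\mathcal W$; the value is not an $\alpha<\gamma$, as $Z$ meets $Z_\alpha$, so $Z\subseteq\bigcap_\alpha Z_\alpha$. Thus $\mathcal W^*$ is $\kappa$-complete.
\end{proof}

The hypothesis ``$\lambda\le\omega_1$ or CH'' is used only in this lemma. It is needed for this forcing: by density every subset of $\omega$ in $V_0$ is a value of the generic $d$, so $\mathbb A$ collapses $(2^{\aleph_0})^{V_0}$ to $\aleph_1$, and with it any $\lambda$ with $\omega_1<\lambda\le2^{\aleph_0}$.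

Work in $V$, and let $y,d,o$ now denote the generic functions, which are total on $\lambda\times\omega_1$, $\omega_1$, $\omega_1$ by density. For $i<\lambda$ put $Y_i=\{\varepsilon<\omega_1:y(i,\varepsilon)=1\}$ and
\begin{align*}
A_i&=\{\delta<\omega_1:\delta \text{ is a nonzero limit and } d(\delta)=Y_i\cap\delta\},\\
X_i&=\{a\subseteq\kappa_i: a \text{ is countably infinite},\ a\cap\omega_1\in A_i,\ \operatorname{otp}(a)=o(a\cap\omega_1)\},
\end{align*}
where $a\cap\omega_1\in A_i$ includes the requirement that $a\cap\omega_1$ is an ordinal. Thus $\operatorname{tr}(X_i)\subseteq A_i$.

\begin{lemma}\label{lem:separation}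
For $i\ne i'$ the set $A_i\cap A_{i'}$ is bounded in $\omega_1$. Consequently, in $V$ or in any extension of $V$ with the same $\omega_1$, if $N$ is a model with $\langle A_i:i<\lambda\rangle,i,i'\in N$ and $i\ne i'$, then $N\cap\omega_1\notin A_i\cap A_{i'}$.
\end{lemma}

\begin{proof}
Any condition can be extended to give different values to $(i,\varepsilon)$ and $(i',\varepsilon)$ for some $\varepsilon$ not yet used, so there is $\varepsilon$ in exactly one of $Y_i,Y_{i'}$. If $\delta>\varepsilon$ were in $A_i\cap A_{i'}$, then $Y_i\cap\delta=d(\delta)=Y_{i'}\cap\delta$, which is false. For the consequence, $\sup(A_i\cap A_{i'})$ is a countable ordinal in $N$, hence smaller than $N\cap\omega_1$.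
\end{proof}

\begin{lemma}\label{lem:guessing}
In $V$, for each $i<\lambda$ and each structure $\mathfrak A$ there is a countable $N\prec\mathfrak A$ with $i\in N$ and $N\cap\kappa_i\in X_i$. Each $A_i$ is stationary and co-stationary.
\end{lemma}

\begin{proof}
Suppose not. In $V_0$ let $p$ force that $\dot{\mathfrak A}$ is a counterexample for $i$. Let $\chi$ be regular and much larger than $\theta$, and take a countable $K\prec H(\chi)$ containing $p,\dot{\mathfrak A},\mathbb A,i,\langle\kappa_{i'}:i'<\lambda\rangle,\theta$. Let $\delta=K\cap\omega_1$. Choose a descending sequence of conditions $p_k\in K$ below $p$ that meets every dense subset of $\mathbb A$ lying in $K$, and let $(y^*,d^*,o^*)$ be its coordinatewise union. The domain of the second coordinate of $p_k$ lies in $K\cap\omega_1=\delta$, and by density these domains are cofinal in $\delta$; so $d^*,o^*$ have domain exactly $\delta$. By density $y^*(i,\varepsilon)$ is defined for all $\varepsilon<\delta$. The values at $\delta$ are still free, and we choose them to make both guesses correct: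
\[
q=\bigl(y^*,\ d^*\cup\{(\delta,\{\varepsilon<\delta:y^*(i,\varepsilon)=1\})\},\ o^*\cup\{(\delta,\operatorname{otp}(K\cap\kappa_i))\}\bigr).
\]
Then $q\le p_k$ for all $k$. Let $g'\ni q$ be generic over $V_0$ and work in $V_0[g']$, with $A_i,X_i,o$ computed from $g'$. Let $K[g']$ be the set of interpretations of names in $K$. It is standard that $K[g']\prec H(\chi)^{V_0[g']}$. Moreover $K[g']$ has the same ordinals as $K$: for a name $\tau\in K$ whose value is an ordinal, some $p_k$ lies in the dense set of conditions that decide an ordinal value for $\tau$ or force that $\tau$ is not an ordinal; as $p_k\in g'$, it decides the value, which is definable from $p_k$ and $\tau$ and so lies in $K$.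

Let $\mathfrak A'$ be the interpretation of $\dot{\mathfrak A}$ and $N=K[g']\cap H(\theta)^{V_0[g']}$. Since $\mathfrak A'\in K[g']$ and its language is countable, the Tarski--Vaught test gives $N\prec\mathfrak A'$. We have $i\in N$, $N\cap\kappa_i=K\cap\kappa_i$ and $N\cap\omega_1=\delta$. By the choice of $q$, $\delta\in A_i$ and $\operatorname{otp}(N\cap\kappa_i)=o(\delta)$. So $N\cap\kappa_i\in X_i$, contradicting $p\in g'$.

If $C\subseteq\omega_1$ is a club, apply the first part to a structure naming $C$. Then $C$ is unbounded in $\delta=N\cap\omega_1$ by elementarity, so $\delta\in C\cap A_i$. Thus $A_i$ is stationary. For $i'\ne i$, the stationary set $A_{i'}$ meets $A_i$ in a bounded set, so $A_i$ is co-stationary.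
\end{proof}

\section{The final model and the failure of compactness below $\kappa$}\label{sec:final}

In $V$ let $T_i=T(\kappa_i,X_i)$, and for $\beta<\kappa_i$ let
\[
T_{i,\beta}=\{t\in T_i:\operatorname{top}(t)\subseteq\beta\},
\]
a downward closed subset of $T_i$, so that levels in $T_{i,\beta}$ and in $T_i$ agree. Let $\mathbb S=\langle T_{i,\beta}:i<\lambda,\ \beta<\kappa_i\rangle$, indexed by pairs $(i,\beta)$, and $\mathbb Q=\mathbb Q(\mathbb S)$. Since $A_i$ is co-stationary, $T_i$ has no uncountable chain by Lemma~\ref{lem:chains}(a), so $\mathbb Q$ is ccc by Lemma~\ref{lem:ccc}. Let $G$ be $\mathbb Q$-generic over $V$. The final model is $V[G]$. It has the same cardinals and cofinalities as $V$. Put $\kappa=\sup_{i<\lambda}\kappa_i$. By Lemma~\ref{lem:ground}, in $V[G]$ the $\kappa_i$ and $\lambda$ are regular cardinals and $\operatorname{cf}(\kappa)=\lambda<\kappa$. The symbols $T_i$, $T_{i,\beta}$ always denote the trees defined in $V$.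

\begin{proposition}\label{prop:lower}
In $V[G]$, for each $i<\lambda$, every subset of $T_i$ of size $<\kappa_i$ is special, and $T_i$ is not special.
\end{proposition}

\begin{proof}
Since $\kappa_i$ is regular and uncountable in $V[G]$ and each $\operatorname{top}(t)$ is a countable subset of $\kappa_i$, a subset of $T_i$ of size $<\kappa_i$ is contained in some $T_{i,\beta}$, and $G$ specializes $T_{i,\beta}$.

For the second statement we verify in $V$ the hypothesis of Lemma~\ref{lem:preservation} for $U=T_i$, $\mathbb P=\mathbb Q$ and $\pi$ the identity. Let $\mathfrak A$ be a structure; we may assume that it names $\mathbb S$, $T_i$, $\kappa_i$, $X_i$ and $\langle A_{i'}:i'<\lambda\rangle$. By Lemma~\ref{lem:guessing} there is a countable $N\prec\mathfrak A$ with $i\in N$ and $N\cap\kappa_i\in X_i$. Then $\delta=N\cap\omega_1\in A_i$ and $\operatorname{otp}(N\cap\kappa_i)=o(\delta)$. By Lemma~\ref{lem:chains}(c), $T_i$ has an $N$-reflecting node.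

Suppose an index $(i',\beta)\in N$ is not $N$-tame, as witnessed by $t=\langle a_\xi:\xi\le\eta\rangle\in T_{i',\beta}$. By Lemma~\ref{lem:chains}(b), $\delta\in A_{i'}$, so $i'=i$ by Lemma~\ref{lem:separation}. This is the argument of Example~\ref{ex:two}; the remaining case is settled by the order type. By Lemma~\ref{lem:chains}(b), $a_\delta\in X_i$, $a_\delta\cap\omega_1=\delta$ and $a_\delta\subseteq N$; also $a_\delta\subseteq\operatorname{top}(t)\subseteq\beta$. Since $\beta\in N\cap\kappa_i$, the set $N\cap\beta$ is a proper initial segment of $N\cap\kappa_i$, and
\[
o(\delta)=\operatorname{otp}(a_\delta)\le\operatorname{otp}(N\cap\beta)<\operatorname{otp}(N\cap\kappa_i)=o(\delta),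
\]
a contradiction. So all indices in $N$ are $N$-tame.
\end{proof}

\section{Generic nodes of an arbitrary nonspecial tree}\label{sec:thin}

For the trees $T_i$ we chose the model first and built a reflecting node by hand. For compactness at $\kappa$ we face an arbitrary nonspecial tree $U$, and reflecting nodes must come from nonspecialness alone, with control over $N\cap\omega_1$. We let each node $u$ generate its own model $N_u$ and show that, outside a negligible set, $u$ is $N_u$-reflecting and $N_u\cap\omega_1=\operatorname{lev}(u)$. This section is in ZFC.

Let $U$ be a tree of height $\le\omega_1$ and let $U^+$ be the set of its nonminimal nodes. A set $Z\subseteq U^+$ is \emph{thin} if there is $r:Z\to U$ with $r(z)<z$ for all $z\in Z$ such that every fiber $r^{-1}(s)$ is special. Subsets of thin sets are thin. Special subsets of $U^+$ are thin, as any $r$ with $r(z)<z$ is a witness. A countable union of thin sets $Z_n$ with witnesses $r_n$ is thin: let $r(z)=r_n(z)$ for the least $n$ with $z\in Z_n$, so that $r^{-1}(s)\subseteq\bigcup_nr_n^{-1}(s)$.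

\begin{example}\label{ex:omega1}
Let $U=\omega_1$ with its usual order. The special sets are the countable sets, and the thin sets are the nonstationary subsets of $\omega_1\setminus\{0\}$. If $Z$ is stationary, Fodor's lemma gives each regressive $r$ on $Z$ an uncountable fiber. If $Z$ misses a club $C$, then $r(z)=\sup(C\cap z)$ is regressive on $Z$, and its fiber over $s$ is bounded by the least element of $C$ above $s$.
\end{example}

So thin sets play the role of nonstationary sets. The next two lemmas say that a nonspecial tree is not thin and that thin sets are closed under a diagonal union.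

\begin{lemma}\label{lem:thin-special}
If $U^+$ is thin, then $U$ is special.
\end{lemma}

\begin{proof}
Let $r$ be a witness and let $c_s$ specialize $r^{-1}(s)$. For $u\in U$ let $u_0=u$ and $u_{k+1}=r(u_k)$ as long as $u_k\in U^+$. The sequence decreases, so it stops at a minimal node $u_n$. Color $u$ by the finite sequence $\langle c_{u_1}(u_0),\dots,c_{u_n}(u_{n-1})\rangle$; there are countably many colors. Suppose $u<v$ have the same color, of length $n$. All $u_k,v_k$ are $\le v$. Then $u_n=v_n$ is the unique minimal node $\le v$. If $u_{k+1}=v_{k+1}=s$, then $u_k,v_k\in r^{-1}(s)$ are comparable and have the same $c_s$-value, so $u_k=v_k$. By downward induction $u=u_0=v_0=v$, a contradiction.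
\end{proof}

Let $\mathfrak A$ be a structure naming the tree $U$. For $u\in U$ let $N_u$ be the set of elements of $H(\theta)$ that are definable in $\mathfrak A$ from finitely many predecessors of $u$; that is, $x\in N_u$ if for some formula $\varphi$ and finite tuple $\vec s$ of nodes below $u$, $x$ is the unique element satisfying $\varphi(x,\vec s)$ in $\mathfrak A$. Since $\triangleleft$ selects least witnesses, $N_u\prec\mathfrak A$, and $N_u$ is countable because $u$ has countably many predecessors.

\begin{lemma}[Diagonal unions]\label{lem:diagonal}
Let $Z_x\subseteq U^+$ be thin for each $x$ in a set $\Xi\subseteq H(\theta)$. Then $Z=\{u\in U^+:u\in Z_x \text{ for some } x\in N_u\cap\Xi\}$ is thin.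
\end{lemma}

\begin{proof}
Let $r_x$ witness that $Z_x$ is thin. For $u\in Z$ choose $x\in N_u\cap\Xi$ with $u\in Z_x$, choose $(\varphi,\vec s)$ defining $x$ with $\vec s$ below $u$, let $s'=r_x(u)$, and let $r(u)<u$ be the largest of $s'$ and the entries of $\vec s$. Fix $s\in U$. For $u\in r^{-1}(s)$, the nodes $\vec s,s'$ lie in the countable set of nodes $\le s$, so only countably many triples $(\varphi,\vec s,s')$ occur. A triple determines $x$ and confines $u$ to the special set $r_x^{-1}(s')$. Hence $r^{-1}(s)$ is special.
\end{proof}

\begin{definition}\label{def:generic}
A node $u\in U$ is \emph{$\mathfrak A$-generic} if $\operatorname{lev}(u)$ is a nonzero limit ordinal, $N_u\cap\omega_1=\operatorname{lev}(u)$, and $u$ is $N_u$-reflecting.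
\end{definition}

\begin{lemma}\label{lem:generic}
The set of nodes in $U^+$ that are not $\mathfrak A$-generic is thin. Consequently every subset of $U^+$ that is not thin contains an $\mathfrak A$-generic node, and if $U$ is nonspecial and $Z\subseteq U^+$ is thin, there is an $\mathfrak A$-generic node outside $Z$.
\end{lemma}

\begin{proof}
We cover the nongeneric nodes by three thin sets. The nodes of successor level form a thin set: map each to its immediate predecessor; a fiber lies in one level and is an antichain.

Let $u$ have limit level $\delta>0$ and $N_u\cap\omega_1\ne\delta$. Each $\xi<\delta$ is the level of $u|\xi\in N_u$, so $\delta\subseteq N_u$, and therefore some $\gamma\in N_u\cap\omega_1$ satisfies $\gamma\ge\delta$. Thus $u\in Z_\gamma=\{v\in U^+:\operatorname{lev}(v)\le\gamma\}$. Each $Z_\gamma$, $\gamma<\omega_1$, lies in countably many levels, so it is special, and Lemma~\ref{lem:diagonal} shows that these $u$ form a thin set.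

Let $u\in U^+$ not be $N_u$-reflecting. All predecessors of $u$ lie in $N_u$, so there is $B\in N_u$ with $u\in B\subseteq U$ containing no predecessor of $u$. Thus $u$ belongs to the set $Z_B$ of minimal elements of $B$ lying in $U^+$, an antichain. By Lemma~\ref{lem:diagonal}, with $\Xi$ the power set of $U$, these $u$ form a thin set.

The first consequence holds because subsets of thin sets are thin. For the second, if every generic node were in $Z$, then $U^+$ would be a union of two thin sets, and $U$ would be special by Lemma~\ref{lem:thin-special}.
\end{proof}

\begin{remark}\label{rem:product}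
For $i\ne i'$ the product $U=T_i\otimes T_{i'}$ of Section~\ref{sec:plan} is special, already in $V$. Let $\mathfrak A$ name $U$, $i$, $i'$ and the sequence of the sets $A_i$. If $u=(t,t')$ were $\mathfrak A$-generic of level $\delta=N_u\cap\omega_1$, then $t|\xi,t'|\xi\in N_u$ for all $\xi<\delta$, so $\delta\in A_i\cap A_{i'}$ by Lemma~\ref{lem:chains}(b), contradicting Lemma~\ref{lem:separation}. So $U$ has no generic node, and it is special by Lemma~\ref{lem:generic}.
\end{remark}

\section{Compactness at $\kappa$}\label{sec:compactness}

\begin{proposition}\label{prop:upper}
In $V[G]$, every nonspecial tree has a nonspecial subset of size $<\kappa$.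
\end{proposition}

The proof occupies this section. Let $U\in V[G]$ be a tree that is nonspecial in $V[G]$. An uncountable chain contains a chain of size $\aleph_1<\kappa$, which is nonspecial; so we may assume that $U$ has no uncountable chain, and hence has height $\le\omega_1$. We may assume that the underlying set of $U$ is a cardinal $\mu$.

\subsection*{Choosing the strongly compact cardinal}
The embedding associated with $\kappa_m$ will bring in new trees attached to $A_i$ for $i\ge m$. We choose $m$ so that $U$ has generic nodes at levels avoiding these sets.

\begin{lemma}\label{lem:choice}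
In $V[G]$ there is $m<\lambda$ such that for every structure $\mathfrak A$ naming $U$, $\langle A_i:i<\lambda\rangle$ and $m$, there is an $\mathfrak A$-generic $u\in U$ with $\operatorname{lev}(u)\notin A_i$ for all $i\in N_u\cap\lambda$ with $i\ge m$.
\end{lemma}

\begin{proof}
For $i<\lambda$ let $U_i=\{u\in U^+:\operatorname{lev}(u)\in A_i\}$.

\emph{Case 1: some $U_{i^*}$ is not thin.} Put $m=i^*+1$; then $m<\lambda$ because $\lambda$ is a limit ordinal. Given $\mathfrak A$, Lemma~\ref{lem:generic} gives an $\mathfrak A$-generic $u\in U_{i^*}$, so $\operatorname{lev}(u)=N_u\cap\omega_1\in A_{i^*}$. The ordinal $i^*$ is the predecessor of $m$, so $i^*\in N_u$. For $i\in N_u\cap\lambda$ with $i\ge m$ we have $i\ne i^*$, and Lemma~\ref{lem:separation} gives $\operatorname{lev}(u)\notin A_i$.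

\emph{Case 2: all $U_i$ are thin.} Put $m=0$. Given $\mathfrak A$, the set $Z=\{u\in U^+:u\in U_i \text{ for some } i\in N_u\cap\lambda\}$ is thin by Lemma~\ref{lem:diagonal}; for $\lambda=\omega$ it is just a countable union. By Lemma~\ref{lem:generic} there is an $\mathfrak A$-generic node outside $Z$.
\end{proof}

Fix this $m$. If $\mu<\kappa_m$, then $U$ itself has size $<\kappa$. So let $\mu\ge\kappa_m$. By Lemma~\ref{lem:ground} there is in $V$ a fine $\kappa_m$-complete ultrafilter on $\mathcal P_{\kappa_m}(\mu)$. Let $j:V\to M$ be its ultrapower embedding, with (J1) and (J2) for $\kappa_m$, and let $Y\in M$ be as in (J2). This is the only use of strong compactness beyond inaccessibility, and it is needed because $\mu$ is arbitrary.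

\subsection*{The forcing $j(\mathbb Q)$}
Since $\lambda<\kappa_0\le\kappa_m$, the embedding $j$ fixes $\lambda$, each $i<\lambda$, $\omega_1$ and each $A_i$, and it maps a sequence indexed by $\lambda$ to the sequence of images. Hence
\[
j(\mathbb S)=\langle T'_{i,\beta}:i<\lambda,\ \beta<j(\kappa_i)\rangle,\qquad T'_{i,\beta}=\{t\in j(T_i):\operatorname{top}(t)\subseteq\beta\},
\]
and $j(\mathbb Q)=\mathbb Q(j(\mathbb S))$, since conditions are finite and conflict is absolute. By elementarity the nodes of $j(T_i)$ satisfy (T1) and (T2) in $M$ for $j(\kappa_i)$ and $j(X_i)$, the sets $T'_{i,\beta}$ are closed under initial segments $t|\xi$ and ordered by end-extension, and $a\in j(X_i)$ implies $a\cap\omega_1\in j(A_i)=A_i$. By the comment after Lemma~\ref{lem:chains}, part (b) of that lemma yields: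
\begin{equation}\label{eq:tame}
\begin{gathered}
\text{if $N$ is a model in $V[G]$, $\delta=N\cap\omega_1$, $t\in T'_{i,\beta}$, $\operatorname{lev}(t)\ge\delta$,}\\
\text{and $t|\xi\in N$ for all $\xi<\delta$, then $\delta\in A_i$.}
\end{gathered}
\end{equation}
For $i<m$ we have $j(\kappa_i)=\kappa_i$ and $T_{i,\beta}\in V_{\kappa_m}$, so $T'_{i,\beta}=j(T_{i,\beta})=T_{i,\beta}$ and $j$ fixes every atom with index $(i,\beta)$.

The map $j\restriction\mathbb Q$ is a set in $V$. By elementarity it preserves the order, compatibility and incompatibility. In $V$, call $h\in\mathbb Q$ a \emph{reduction} of $r\in j(\mathbb Q)$ if $j(h')$ is compatible with $r$ for all $h'\le h$. Extensions of reductions of $r$ are reductions of $r$.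

\begin{lemma}\label{lem:reduction}
In $V$, every $r\in j(\mathbb Q)$ has a reduction.
\end{lemma}

\begin{proof}
Otherwise the set of $h\in\mathbb Q$ with $j(h)$ incompatible with $r$ is dense, so it contains a maximal antichain $\mathcal A$ of $\mathbb Q$. Since $\mathbb Q$ is ccc, $\mathcal A$ is countable, and $j(\mathcal A)=j''\mathcal A$ by (J1). By elementarity and absoluteness of compatibility, $j''\mathcal A$ is a maximal antichain of $j(\mathbb Q)$, yet all its members are incompatible with $r$.
\end{proof}

\subsection*{The quotient}
To extend $j$ to $V[G]$ we need a $j(\mathbb Q)$-generic filter containing $j''G$. The conditions that can belong to such a filter are those in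
\[
\Pi=\{r\in j(\mathbb Q): r \text{ is compatible with } j(h) \text{ for all } h\in G\}\in V[G],
\]
ordered by reverse inclusion. Subsets of members of $\Pi$ are in $\Pi$, and $j''G\subseteq\Pi$ because members of $G$ are pairwise compatible.

\begin{lemma}\label{lem:quotient}
\begin{enumerate}
\item[(a)] If $r,r'\in\Pi$ and $r\cup r'$ is conflict-free, then $r\cup r'\in\Pi$.
\item[(b)] Every atom $((i,\beta),t,c)$ of a condition $r\in\Pi$ with $i<m$ belongs to $\bigcup G$.
\item[(c)] If $H$ is $\Pi$-generic over $V[G]$, then $H$ is a $j(\mathbb Q)$-generic filter over $V$ and $j''G\subseteq H$.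
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $h\in G$. Any two atoms of $r\cup r'\cup j(h)$ lie together in $r\cup r'$, $r\cup j(h)$ or $r'\cup j(h)$, and these sets are conflict-free.

(b) Here $t\in T'_{i,\beta}=T_{i,\beta}$. By density some $h\in G$ contains an atom $((i,\beta),t,c')$. It is fixed by $j$, so it lies in $j(h)$, and compatibility of $r$ with $j(h)$ gives $c=c'$.

(c) Let $h\in G$. For $r\in\Pi$ we have $r\cup j(h)\in\Pi$ by (a), so the conditions containing $j(h)$ are dense in $\Pi$, and $j(h)\in H$. Since $\Pi$ is closed under subsets, $H$ is a filter on $j(\mathbb Q)$. It remains to show that $D\cap\Pi$ is dense in $\Pi$ for every dense $D\subseteq j(\mathbb Q)$ in $V$.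

Let $r\in\Pi$. The set of $h\in\mathbb Q$ such that $h$ is a reduction of $r$ or $j(h)$ is incompatible with $r$ lies in $V$ and is dense, since a condition that is not a reduction of $r$ has an extension of the second kind. No member of $G$ is of the second kind, so some $h^*\in G$ is a reduction of $r$. In $V$ let $D^*$ be the set of $h\le h^*$ that are reductions of some $r'\in D$ with $r'\le r$. We show that $D^*$ is dense below $h^*$. Given $h\le h^*$, the conditions $j(h)$ and $r$ are compatible, so there is $r_1\in D$ with $r_1\le r$ and $r_1\le j(h)$. Let $h_1$ be a reduction of $r_1$, by Lemma~\ref{lem:reduction}. Then $j(h_1)$ is compatible with $r_1$, hence with $j(h)$, so $h_1$ and $h$ are compatible, and $h\cup h_1\in D^*$.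

By genericity there are $h\in G$ and $r'\in D$ with $r'\le r$ such that $h$ is a reduction of $r'$. For any $h_0\in G$, the condition $h\cup h_0$ extends $h$, so $j(h\cup h_0)$ is compatible with $r'$, and therefore so is $j(h_0)$. Thus $r'\in D\cap\Pi$.
\end{proof}

\begin{lemma}\label{lem:quotient-preserves}
In $V[G]$, $\Pi$ forces that $U$ is not special.
\end{lemma}

\begin{proof}
Work in $V[G]$. Let $\mathbb S'=\langle T'_{i,\beta}:m\le i<\lambda,\ \beta<j(\kappa_i)\rangle$, a family of trees of height $\le\omega_1$, and for $r\in\Pi$ let $\pi(r)\in\mathbb Q(\mathbb S')$ be the set of atoms of $r$ whose index $(i,\beta)$ has $i\ge m$. We check the hypotheses of Lemma~\ref{lem:preservation}.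

Let $r,r'\in\Pi$ with $\pi(r),\pi(r')$ compatible. Atoms of $r\cup r'$ with $i\ge m$ do not conflict with each other by assumption; atoms with $i<m$ lie in $\bigcup G$ by Lemma~\ref{lem:quotient}(b) and so do not conflict with each other; and atoms with different indices never conflict. So $r\cup r'$ is conflict-free, and it is a common extension in $\Pi$ by Lemma~\ref{lem:quotient}(a).

Let $\mathfrak A$ be a structure; we may assume that it names $U$, $\mathbb S'$, $\langle A_i:i<\lambda\rangle$ and $m$. Let $u$ be given by Lemma~\ref{lem:choice}, $N=N_u$ and $\delta=\operatorname{lev}(u)=N\cap\omega_1$. Then $u$ is $N$-reflecting. If an index $(i,\beta)\in N$ of $\mathbb S'$ were not $N$-tame, then $i\in N\cap\lambda$, $i\ge m$, and \eqref{eq:tame} would give $\delta\in A_i$, contradicting the choice of $u$.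
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
Let $H$ be $\Pi$-generic over $V[G]$. By Lemma~\ref{lem:quotient}(c), $H$ is $j(\mathbb Q)$-generic over $V$, hence over $M\subseteq V$, and $j''G\subseteq H$. In $V[G][H]$ define $j^+:V[G]\to M[H]$ by $j^+(\tau^G)=j(\tau)^H$. This is a well-defined elementary embedding extending $j$: if $V[G]\models\varphi(\tau^G)$, some $h\in G$ forces $\varphi(\tau)$, so in $M$ the condition $j(h)\in H$ forces $\varphi(j(\tau))$. We have $j^+\restriction\mu=j\restriction\mu\in V$, $j''\mu\subseteq Y\subseteq j^+(\mu)$, and $M[H]\models|Y|<j^+(\kappa_m)$. By Lemma~\ref{lem:quotient-preserves}, $U$ is not special in $V[G][H]$. Lemma~\ref{lem:pullback}, applied in $V[G][H]$ with $W=V[G]$ and $W'=M[H]$, shows that in $V[G]$ the tree $U$ has a nonspecial subset of size $<\kappa_m<\kappa$.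
\end{proof}

\begin{remark}\label{rem:choice}
The choice of $m$ cannot be avoided. Let $U=T_i$ and let $j$ be an embedding associated with $\kappa_i$ itself. By (J1) and (J2), $\kappa_i=j''\kappa_i\subseteq Y$, so $\kappa_i<j(\kappa_i)$ and $(i,\kappa_i)$ is an index of $j(\mathbb S)$. Every $t\in T_i$ lies in $V_{\kappa_i}$, so $t=j(t)\in T'_{i,\kappa_i}$. Thus a generic filter for $j(\mathbb Q)$ specializes $T_i$, in agreement with Proposition~\ref{prop:lower}. The argument has to pass to a strongly compact cardinal with a larger index, and there always is one because $\lambda$ is a limit ordinal.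
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:conclusion}

The model $V[G]$ is the extension of $V_0$ by the two-step iteration of the set forcings $\mathbb A$ and $\mathbb Q$. Work in $V[G]$. Proposition~\ref{prop:upper} is $\mathsf{Tree}(\kappa)$, and $\kappa\ge\aleph_2$, so $\mathsf{Int}(\kappa)$ holds by Lemma~\ref{lem:equivalence}. Let $\kappa'<\kappa$ be a cardinal and choose $i<\lambda$ with $\kappa'\le\kappa_i$. By Proposition~\ref{prop:lower}, $T_i$ is not special while all its subsets of size $<\kappa'$ are special. So $\mathsf{Tree}(\kappa')$ fails, and by Lemma~\ref{lem:cones} the intervals $I_t$, $t\in T_i$, witness that $\mathsf{Int}(\kappa')$ fails. Hence $\kappa_R$ exists and equals $\kappa=\sup_{i<\lambda}\kappa_i$, and its cofinality is $\lambda<\kappa$ by Section~\ref{sec:final}. \qed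

\begin{thebibliography}{1}

\bibitem{dichotomies}
\emph{Combinatorial Dichotomies in Set Theory},
\texttt{http://www.math.toronto.edu/\textasciitilde stevo/dichotomies4.pdf}.

\end{thebibliography}
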